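\title{Embedding CAT(0) 2-complexes in non-positively curved polygons of finite groups}

\begin{abstract}
Let a group $G$ act properly discontinuously and cocompactly on a piecewise Euclidean CAT(0) 2-complex $X$, and suppose that $X$ maps $G$-invariantly to a Euclidean polygon $P$, isometrically on each cell. We prove that $G$ embeds in the fundamental group of a non-positively curved polygon of finite groups over $P$ in such a way that $X$ becomes a convex subcomplex of the universal cover, and we give the sharp form of this statement for the Gersten--Stallings angles. The local groups are finite quotients of universal virtually free groups attached to the sides and vertices of $P$. The edge groups are made compatible around $P$ by means of permutation actions, and the vertex groups come from an auxiliary CAT(0) complex together with the Malnormal Special Quotient Theorem.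
\end{abstract}

\section{Introduction}\label{sec:intro}

An amalgam $A*_FB$ of finite groups acts on its Bass--Serre tree with finite stabilizers, and the quotient is a segment. Replacing the segment by a polygon gives the two-dimensional objects studied here.

Let $P$ be a Euclidean polygon, with interior angle $\alpha_v$ at the vertex $v$. A \emph{polygon of finite groups} $R$ over $P$ consists of a finite \emph{face group} $F$, a finite \emph{edge group} $R_e$ for each side $e$, a finite \emph{vertex group} $R_v$ for each vertex $v$, and injective homomorphisms $F\to R_e$ and $R_e\to R_v$ (for $v$ an end of $e$) such that the two composites $F\to R_v$ through the two sides at $v$ agree. Its \emph{fundamental group} $\Pi=\pi_1(R)$ is the colimit of this diagram. The polygon $R$ is \emph{developable} if all these local groups inject into $\Pi$. In that case the \emph{universal cover} $\widetilde R$ is the quotient of $\Pi\times P$ in which $(w,p)$ and $(w',p)$ are identified when $w^{-1}w'$ belongs to the group of the cell of $P$ that contains $p$ in its interior. Thus the faces of $\widetilde R$, its edges over $e$ and its vertices over $v$ are the cosets in $\Pi/F$, $\Pi/R_e$ and $\Pi/R_v$, incidence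 is inclusion of cosets, and there is a $\Pi$-invariant projection $\widetilde R\to P$. Each cell is metrized so that the projection maps it isometrically onto a cell of $P$. We call $R$ \emph{non-positively curved} if it is developable and $\widetilde R$ is CAT(0).

This condition can be read from the vertex groups. For a group $H$ with subgroups $A,B$ both containing $F$, the \emph{coset graph} of $(H;A,B,F)$ has vertex set $H/A\sqcup H/B$ and edge set $H/F$, the edge $hF$ joining $hA$ to $hB$. If $e,e'$ are the sides at $v$, the cells of $\widetilde R$ that contain the vertex $R_v$ are the cosets contained in $R_v$, so the link of a vertex over $v$ is the coset graph of $(R_v;R_e,R_{e'},F)$ with edges of length $\alpha_v$. The \emph{Gersten--Stallings angle} of $R$ at $v$ is $2\pi$ divided by the girth of this graph, and $0$ if the graph has no cycle. Reading off the edges along a cycle shows that the girth is the least $2k$ for which some product $a_1b_1\cdots a_kb_k$ with $a_i\in R_e\setminus F$ and $b_i\in R_{e'}\setminus F$ lies in $F$. So the angle is $\pi$ exactly when $R_e\cap R_{e'}\neq F$, and for a dihedral group of order $2k$ with two generating reflections and $F=1$ it is $\pi/k$. The polygon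 $R$ is non-positively curved if and only if its angle at each vertex $v$ is at most $\alpha_v$ (Theorem~\ref{thm:dev}).

Which actions occur inside such a universal cover? Let $X$ be a convex subcomplex of $\widetilde R$, with $R$ non-positively curved, and let $G\le\Pi$ preserve $X$. Then $X$ is CAT(0), the cell stabilizers in $G$ are finite, and the projection $X\to P$ is $G$-invariant and isometric on cells. Our main result says that for cocompact actions these necessary conditions are sufficient. The statement was posed as a conjecture in \cite{Embed}.

\begin{theorem}\label{thm:main}
Let $G$ be a group acting combinatorially, properly discontinuously and cocompactly by isometries on a piecewise Euclidean CAT(0) 2-complex $X$. Let $P$ be an $n$-sided Euclidean polygon and let $\varphi\colon X\to P$ be a $G$-invariant combinatorial map which restricts to an isometry on each cell of $X$. Then there are a non-positively curved polygon of finite groups $R$ over $P$, an injective homomorphism $\rho\colon G\to\pi_1(R)$ and a $\rho$-equivariant identification $\Phi$ of $X$ with a convex subcomplex of $\widetilde R$ such that $\varphi$ is the composition of $\Phi$ with the projection $\widetilde R\to P$.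
\end{theorem}

The quotient $G\backslash X$ may have many faces, while $\Pi$ is transitive on the faces of $\widetilde R$. So the theorem completes $X$ to a face-transitive complex with finite stabilizers, without creating positive curvature and without creating shortcuts between points of $X$. In dimension one, where $X$ is a tree and $P$ a segment, such a completion follows from the residual finiteness of virtually free groups (Remark~\ref{rem:dim1}), and this suggests the answer. In dimension two there are two further difficulties. An edge group has to embed in the vertex groups at both of its ends, all the way around $P$. And a vertex group has to be finite while its coset graph has large girth and contains all the links of $X$ over that vertex convexly.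

The construction controls the angles completely. For a vertex $v$ of $P$ let $g_v\in\{2,4,6,\dots\}\cup\{\infty\}$ be the minimal number of edges of an embedded cycle in the links $\operatorname{Lk}(x,X)$, $x\in\varphi^{-1}(v)$.

\begin{theorem}\label{thm:sharp}
In Theorem~\ref{thm:main}, $R$ can be chosen so that its Gersten--Stallings angle at $v$ equals $2\pi/g_v$ whenever $g_v<\infty$, and is less than any prescribed positive number whenever $g_v=\infty$. No $R$ satisfying the conclusion of Theorem~\ref{thm:main} has a smaller angle at a vertex with $g_v<\infty$. In particular, if all embedded cycles in the vertex links of $X$ have length greater than $2\pi$, then $R$ can be chosen with all Gersten--Stallings angles strictly smaller than the angles of $P$.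
\end{theorem}

The proof uses one deep result, the Malnormal Special Quotient Theorem (Theorem~\ref{thm:msqt}); the rest is Bass--Serre theory and CAT(0) geometry. Section~\ref{sec:universal} attaches to each side or vertex $\sigma$ of $P$ a group $U_\sigma$ generated by the elements that a solution is forced to contain, and Section~\ref{sec:trees} shows that $U_\sigma$ is virtually free. Section~\ref{sec:assemble} reduces the theorems to finding finite quotients of the $U_\sigma$ with three local properties. Section~\ref{sec:compat} solves the first difficulty above and Sections~\ref{sec:cone} and~\ref{sec:vertex} the second.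

\section{Conventions and tools}\label{sec:tools}

\subsection{Complexes over a polygon}

Throughout, $P$ is a simple Euclidean polygon with $n\ge3$ sides and interior angles $\alpha_v\in(0,2\pi)$. It need not be convex, and it carries its path metric. A \emph{complex over $P$} is a cell complex $Y$ with a map to $P$ that takes each closed cell isometrically onto a cell of $P$ of the same dimension; $Y$ carries the induced length metric. Both $X$ and $\widetilde R$ are complexes over $P$. The 2-cells are called \emph{faces}, and a cell mapping onto the cell $\sigma$ of $P$ is a \emph{$\sigma$-cell}, or a cell \emph{over} $\sigma$. A face $f$ contains exactly one $\sigma$-cell, denoted $\sigma(f)$, and an edge over a side $e$ has exactly one end over each end of $e$.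

Let $y$ be a vertex of $Y$ over $v$. Its link $\operatorname{Lk}(y,Y)$ is the metric graph whose vertices are the edges of $Y$ at $y$ and whose edges, each of length $\alpha_v$, are the faces at $y$. It is bipartite, the two types being the two sides of $P$ at $v$, so its cycles have even length. A cycle with two edges is a \emph{bigon}; it consists of two faces that share both of their edges at $y$. At an interior point of an edge $\varepsilon$ the link consists of the two directions along $\varepsilon$, joined by one arc of length $\pi$ for each face containing $\varepsilon$.

Results on complexes with convex cells are applied after triangulating $P$ by diagonals and pulling the triangulation back to $Y$. This adds no vertices, leaves finitely many shapes of cells, and subdivides each edge of a vertex link without changing its length.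

We use the hypotheses on the action of $G$ on $X$ in the following form: \emph{cell stabilizers are finite, and there are finitely many orbits of cells.} Indeed, since $\varphi$ is $G$-invariant and injective on each cell, an element that stabilizes a cell $\tau$ fixes it pointwise, so the stabilizer $G_\tau$ is finite by proper discontinuity. For the orbits, fix an interior point $p$ of a cell $\sigma$ of $P$. A path between points over $p$ in two different $\sigma$-cells must leave the open star of the first cell, so it is at least as long as the distance from $p$ to the union of the cells of $P$ not containing $\sigma$; a compact set therefore contains finitely many such points. The action need not be faithful.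

The complex $X$ is locally finite. For let $x$ be a vertex and $\tau$ one of finitely many orbit representatives of cells. If $x\in h\tau$, then $h^{-1}x$ is the unique vertex of $\tau$ over $\varphi(x)$, so $h$ lies in a fixed coset of the finite group $G_x$. We write $\Gamma_x=\operatorname{Lk}(x,X)$; it is a finite graph.

\subsection{CAT(0) geometry}

We recall three facts from \cite{BH}. Let $Y$ be a connected 2-dimensional piecewise Euclidean complex with finitely many shapes of cells.
\begin{enumerate}
\item[(F1)] \emph{Link condition.} $Y$ is CAT(0) if and only if it is simply connected and every embedded cycle in the link of every vertex has length at least $2\pi$ \cite[II.5.4--5.6, II.4.1]{BH}.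
\item[(F2)] \emph{Cones.} A small ball about $y\in Y$ is isometric to a ball about the cone point in the Euclidean cone over $\operatorname{Lk}(y,Y)$, in which the points at radii $s,s'$ in directions $\xi,\xi'$ have squared distance $s^2+s'^2-2ss'\cos\min(\pi,d(\xi,\xi'))$ \cite[I.7.16]{BH}. In particular the angle between two edges at a vertex is the minimum of $\pi$ and their distance in the link, and edges are local geodesics.
\item[(F3)] In a CAT(0) space geodesics are unique, local geodesics are geodesics, angles at a point satisfy the triangle inequality, and the angles of a geodesic triangle with distinct vertices sum to at most $\pi$.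
\end{enumerate}
By (F1), $g_v\alpha_v\ge2\pi$ for every vertex $v$ of $P$.

\begin{lemma}\label{lem:anglesum}
If $p_1,\dots,p_k$ $(k\ge3)$ are distinct points of a CAT(0) space, the angles of the geodesic polygon $p_1\cdots p_k$ sum to at most $(k-2)\pi$.
\end{lemma}

\begin{proof}
Consider the $k-2$ triangles $p_1p_ip_{i+1}$, $2\le i\le k-1$. By the triangle inequality for angles, the angle of the polygon at each $p_i$ is at most the sum of the angles at $p_i$ of the triangles that have $p_i$ as a vertex. Each triangle contributes at most $\pi$ in total.
\end{proof}

Convexity of a subcomplex is detected in the links. Let $\Gamma$ be a subgraph of a metric graph $\Lambda$ whose edges all have the same length. An \emph{excursion} from $\Gamma$ is a reduced edge path in $\Lambda$ with at least one edge, with both endpoints in $\Gamma$ and with no edge in $\Gamma$. We call $\Gamma$ \emph{$\pi$-convex} if every excursion has length at least $\pi$.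

\begin{lemma}\label{lem:convex}
Let $Y,Y'$ be CAT(0) complexes over $P$ and let $\Phi\colon Y\to Y'$ take cells onto cells and commute with the maps to $P$. Suppose that for every vertex $y$ of $Y$ the induced map $\operatorname{Lk}(y,Y)\to\operatorname{Lk}(\Phi(y),Y')$ is injective with $\pi$-convex image. Then $\Phi$ is an isometric embedding and $\Phi(Y)$ is a convex subcomplex of $Y'$.
\end{lemma}

\begin{proof}
We first show that at every point $y\in Y$ the map of links preserves $\min(\pi,d)$. Let $y$ be a vertex, and let $\Gamma\subset\Lambda=\operatorname{Lk}(\Phi(y),Y')$ be the image of its link. We have $d_\Lambda\le d_\Gamma$ on $\Gamma$. Let two points of $\Gamma$ be joined by a geodesic of $\Lambda$ of length less than $\pi$, and suppose that it leaves $\Gamma$. As $\Gamma$ is closed, the geodesic has a subpath with endpoints in $\Gamma$ and interior outside $\Gamma$. The endpoints lie in $\Gamma$ and in the closure of its complement, so they are vertices, and the subpath is an excursion of length less than $\pi$. This is excluded, so the geodesic lies in $\Gamma$ and $d_\Gamma=d_\Lambda$ for these points.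

Let $y$ be an interior point of an edge $\varepsilon$. Distinct faces at $\varepsilon$ are distinct edges in the link of an end of $\varepsilon$, so they have distinct images, and the map of links is injective on arcs. If points are described by their distance $s\in[0,\pi]$ along an arc from a fixed one of the two directions along the edge, then $\min(\pi,d)$ equals $|s-s'|$ for points on the same arc and $\min(s+s',2\pi-s-s')$ for points on different arcs, whatever the number of arcs; and it equals $\pi$ for the two directions along the edge even if there is no arc. At interior points of faces $\Phi$ is a local isometry.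

By (F2), $\Phi$ restricts to an isometric embedding near every point. So it maps geodesics to local geodesics, which are geodesics by (F3). Hence $\Phi$ preserves distances, and $\Phi(Y)$ contains the unique geodesic between any two of its points.
\end{proof}

\begin{theorem}\label{thm:dev}
A polygon of finite groups $R$ over $P$ is non-positively curved if and only if, for each vertex $v$ with sides $e,e'$, the coset graph of $(R_v;R_e,R_{e'},F)$ has girth at least $2\pi/\alpha_v$.
\end{theorem}

Necessity is (F1). Sufficiency is \cite[III.$\mathcal C$.4.17]{BH}: a complex of groups over a connected Euclidean complex with finitely many shapes whose local developments are non-positively curved is developable, and its simply connected development is CAT(0). To apply it, triangulate $P$ and give the diagonals and triangles the group $F$. This does not change the colimit, which is the fundamental group of the complex of groups because $P$ is simply connected. The links in the local developments are subdivided coset graphs at the vertices, unions of arcs of length $\pi$ joining two points at interior points of sides, and circles of length $2\pi$ at interior points of diagonals and triangles.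

\subsection{Virtually free groups and the Malnormal Special Quotient Theorem}\label{sub:groups}

We need Bass--Serre theory in the following form. Consider a finite connected graph in which each edge $i$ is oriented from a vertex $o(i)$ to a vertex $k(i)$, with groups $H_y$ at the vertices, groups $S_i\le H_{k(i)}$ at the edges, and injections $j_i\colon S_i\to H_{o(i)}$. Given a maximal tree, the fundamental group $\mathcal G$ is generated by the $H_y$ and letters $t_i$, with relations $t_ij_i(s)t_i^{-1}=s$ for $s\in S_i$ and $t_i=1$ for $i$ in the maximal tree. The groups $H_y$ embed in $\mathcal G$, and the graph with vertices the cosets $wH_y$ and edges the cosets $wS_i$, where $wS_i$ joins $wH_{k(i)}$ to $wt_iH_{o(i)}$, is a tree. If all $H_y$ are finite, $\mathcal G$ is finitely generated and virtually free. A finite group acting on a tree without inverting an edge fixes a vertex.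

A subgroup $A$ of a group $H$ is \emph{separable} if it is an intersection of finite-index subgroups, that is, closed in the profinite topology; $H$ is \emph{residually finite} if the trivial subgroup is separable. In a finitely generated virtually free group $H$ every finitely generated subgroup $A$ is separable. Indeed, let $V$ be a free subgroup of finite index. By M.~Hall's theorem the finitely generated group $A\cap V$ is separable in $V$, hence in $H$, and $A$ is a finite union of cosets of $A\cap V$.

A subgroup of a hyperbolic group is \emph{quasiconvex} if geodesics of a Cayley graph between its elements stay within bounded distance of it. A family $\{P_1,\dots,P_r\}$ of subgroups of $H$ is \emph{almost malnormal} if $P_i\cap hP_jh^{-1}$ is finite unless $i=j$ and $h\in P_i$. A group is \emph{virtually special} if a subgroup of finite index is the fundamental group of a compact special cube complex in the sense of Haglund and Wise. We use two properties of this class: virtually special groups are residually finite (Haglund--Wise), and finitely generated virtually free groups are hyperbolic and virtually special, with all finitely generated subgroups quasiconvex. We write $\langle\!\langle S\rangle\!\rangle$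 for the normal closure of a subset $S$.

\begin{theorem}[Malnormal Special Quotient Theorem \cite{Wise,AGM}]\label{thm:msqt}
Let $H$ be a hyperbolic virtually special group and $\{P_1,\dots,P_r\}$ an almost malnormal family of infinite quasiconvex subgroups. There are finite-index normal subgroups $\dot P_i\lhd P_i$ such that for all finite-index $N_i\lhd P_i$ with $N_i\subset\dot P_i$, the group $H/\langle\!\langle N_1\cup\dots\cup N_r\rangle\!\rangle$ is hyperbolic and virtually special. In particular it is residually finite.
\end{theorem}

\subsection{Reduction to the pure case}

The construction works with the faces of $X$, so we arrange that faces see every cell.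

\begin{lemma}\label{lem:pure}
It suffices to prove Theorems~\ref{thm:main} and~\ref{thm:sharp} when every cell of $X$ lies in a face.
\end{lemma}

\begin{proof}
If $X$ is a point, attach a copy of $P$ at it, with trivial action. Otherwise every vertex lies in an edge, since $X$ is connected. To every edge $\varepsilon$ that lies in no face, over the side $e$ say, attach a copy of $P$ along $e$. The action of $G$ extends by permuting the copies compatibly with the map to $P$; the group $G_\varepsilon$ fixes $\varepsilon$ pointwise and acts trivially on its copy. The resulting complex $X'$ over $P$ has finite cell stabilizers and finitely many orbits of cells, every cell lies in a face, and $X'$ deformation retracts to $X$. The link of an old vertex changes by attaching pendant edges at isolated vertices (if $X$ is a point, the empty link becomes one edge), and the link of a new vertex is one edge. So no cycle is created: the numbers $g_v$ are unchanged, and $X'$ is CAT(0) by (F1). There are no excursions from $\operatorname{Lk}(x,X)$ in $\operatorname{Lk}(x,X')$, because a reduced path that enters a pendant edge stops at its new endpoint. By Lemma~\ref{lem:convex}, $X$ is convex in $X'$. A solution for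 $X'$ restricts to a solution for $X$, since a convex subcomplex of a convex subcomplex is convex.
\end{proof}

\emph{From now on every cell of $X$ lies in a face.}

\section{The universal groups}\label{sec:universal}

Suppose for a moment that Theorem~\ref{thm:main} holds, so $G\le\Pi$ and $X\subset\widetilde R$. Let $\mathcal M\subset\Pi$ be the set of $m$ such that $mF$ is a face of $X$. It carries commuting free actions of $G$ on the left and $F$ on the right, and $\mathcal M/F$ is the set of faces of $X$. If the faces $mF$ and $m'F$ contain a common $\sigma$-cell, then $mR_\sigma=m'R_\sigma$, so $d(m,m')=m^{-1}m'$ lies in $R_\sigma$. These elements satisfy $d(m,m')d(m',m'')=d(m,m'')$, $d(gm,gm')=d(m,m')$ and $d(m,mu)=u$. We reverse the picture: we build $\mathcal M$ abstractly, let $U_\sigma$ be the group generated freely by such elements subject to these identities, and look for the local groups among the finite quotients of the $U_\sigma$.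

\begin{lemma}\label{lem:frames}
There are a finite group $F$ and a set $\mathcal M$ with commuting free actions of $G$ on the left and $F$ on the right, together with a $G$-equivariant bijection from $\mathcal M/F$ to the set of faces of $X$. The set $G\backslash\mathcal M$ is finite.
\end{lemma}

\begin{proof}
Let $f_1,\dots,f_s$ represent the orbits of faces, let $F=\prod_iG_{f_i}$, and let $j_i\colon G_{f_i}\to F$ be the inclusions. Let $\mathcal M_i$ be the quotient of $G\times F$ by $(gs,u)\sim(g,j_i(s)u)$ for $s\in G_{f_i}$, and let $\mathcal M=\bigsqcup_i\mathcal M_i$, with $h[g,u]u'=[hg,uu']$. If $h[g,u]=[g,u]$, then $hg=gs$ with $j_i(s)u=u$, so $s=1$ and $h=1$. If $[g,uu']=[g,u]$, then $u'=1$ because the first coordinates force $s=1$. Finally $\mathcal M_i/F=G/G_{f_i}$ is the orbit of $f_i$, and $G\backslash\mathcal M_i=j_i(G_{f_i})\backslash F$.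
\end{proof}

Fix $F$ and $\mathcal M$. The elements of the $F$-orbit corresponding to a face $f$ are the \emph{frames} of $f$. For a cell $\tau$ of $X$ let $M_\tau$ be the set of frames of faces containing $\tau$. It is finite, nonempty and $F$-invariant, $gM_\tau=M_{g\tau}$, and for fixed $\sigma$ the set $\mathcal M$ is the disjoint union of the $M_\tau$ over the $\sigma$-cells $\tau$.

\begin{definition}\label{def:U}
Let $\sigma$ be a side or a vertex of $P$. The group $U_\sigma$ is generated by symbols $d_\sigma(m,m')$, where $m,m'\in M_\tau$ for some $\sigma$-cell $\tau$, subject to the relations
\begin{enumerate}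
\item[(U1)] $d_\sigma(m,m')\,d_\sigma(m',m'')=d_\sigma(m,m'')$;
\item[(U2)] $d_\sigma(gm,gm')=d_\sigma(m,m')$ for $g\in G$;
\item[(U3)] $d_\sigma(m,mu)=d_\sigma(m',m'u)$ for all $m,m'\in\mathcal M$ and $u\in F$.
\end{enumerate}
\end{definition}

We drop the index $\sigma$ when it is fixed. By (U1), $d(m,m)=1$ and $d(m',m)=d(m,m')^{-1}$. The common value in (U3) is denoted by $u$; since $d(m,mu)d(mu,muu')=d(m,muu')$, this is a homomorphism $F\to U_\sigma$. If $x$ is the end over $v$ of an $e$-edge $\varepsilon$, then $M_\varepsilon\subset M_x$. So $d_e(m,m')\mapsto d_v(m,m')$ defines a homomorphism $\iota\colon U_e\to U_v$ compatible with the maps from $F$.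

When $G$ and $F$ are trivial, frames are faces and only (U1) matters. Then $U_\sigma$ is free: choosing a face $f_\tau$ at each $\sigma$-cell $\tau$, the elements $d(f_\tau,f)$ with $f\supset\tau$, $f\ne f_\tau$ form a basis, because $d(f,f')=d(f_\tau,f)^{-1}d(f_\tau,f')$ and this substitution turns (U1) into a tautology. The next example shows in this setting what is required of the finite quotients.

\begin{example}[three squares]\label{ex:three}
Let $P=[0,1]^2$ and let $X$ be the union of $f_1=[0,1]\times[0,1]$, $f_2=[-1,0]\times[0,1]$ and $f_3=[-1,0]\times[-1,0]$, with $\varphi(s,t)=(|s|,|t|)$ and $G=F=1$. Let $v=(0,0)$, $e=[0,1]\times\{0\}$ and $e'=\{0\}\times[0,1]$. The only vertex over $v$ is the origin $x$, and $\Gamma_x$ is a path with the three edges $f_1,f_2,f_3$. Put $b=d(f_1,f_2)$ and $a=d(f_2,f_3)$. Then $U_e=\langle a\rangle$, $U_{e'}=\langle b\rangle$, and $U_v$ is free on $a,b$. At the vertices $(1,0)$ and $(0,1)$ of $P$ the groups are $\langle a\rangle$ and $\langle b\rangle$, and the three remaining groups are trivial.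

Impose $a^2=b^2=1$ everywhere and $(ab)^k=1$ at $v$, so $R_v$ is dihedral of order $2k$. Every other local group is trivial or is identified with $\langle a\rangle$ or $\langle b\rangle$, so $\Pi=R_v$. The coset graph at $v$ is connected with $2k$ edges and vertices of valence 2, so it is a $2k$-cycle, and $\widetilde R$ consists of $2k$ squares arranged cyclically around one vertex. The elements $d$ dictate the map $X\to\widetilde R$ up to translation: $f_1\mapsto1$, $f_2\mapsto b$, $f_3\mapsto ba$.

For $k=1$ we have $a=b$; the link is a bigon of length $\pi<2\pi$, and $f_1,f_3$ have the same image. For $k=2$ the complex $\widetilde R=[-1,1]^2$ is CAT(0) and $X$ embeds, but the fourth square is an excursion of length $\pi/2$ from $\Gamma_x$, and the segment from $(1,0)$ to $(0,-1)$ leaves $X$. For $k=3$ the link is a hexagon and the only excursions from $\Gamma_x$ run along the other three edges, of total length $3\pi/2$. The remaining links of $\widetilde R$ are paths with at most two edges, in which a connected subgraph has no excursion. So $\widetilde R$ is CAT(0) and $X$ is convex by Lemma~\ref{lem:convex}. The vertex group must therefore be a quotient of $U_v$ that induces the chosen quotients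 on $U_e$ and $U_{e'}$ and is deep enough to have large girth, to keep $\Gamma_x$ embedded, and to have no short excursions.
\end{example}

\section{The trees of the universal groups}\label{sec:trees}

To find finite quotients of $U_\sigma$ we need its structure. We let it act on a tree, described intrinsically so that the trees for $e$ and $v$ can be compared. Fix $\sigma$. A \emph{chart} on a $\sigma$-cell $\tau$ is a map $c\colon M_\tau\to U_\sigma$ with $c(m')=c(m)d(m,m')$ for all $m,m'\in M_\tau$; it is a way of placing the star of $\tau$ in a complex whose faces are the cosets of $F$ in $U_\sigma$. By (U1) a chart is determined by one value, which is arbitrary, and $c(mu)=c(m)u$. By (U2), $G$ acts on pairs by $g(\tau,c)=(g\tau,c\circ g^{-1})$; the class of $(\tau,c)$ is $[\tau,c]$.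

Let $T_\sigma$ be the bipartite graph whose vertices are the cosets $wF$ of the image of $F$ in $U_\sigma$ (\emph{$F$-vertices}) and the classes $[\tau,c]$ (\emph{chart vertices}), and whose edges are the $G$-classes $[\tau,c,f]$ of triples with $(\tau,c)$ as above and $f$ a face containing $\tau$. The edge $[\tau,c,f]$ joins $[\tau,c]$ to $c(m)F$, where $m$ is any frame of $f$. The group $U_\sigma$ acts by left multiplication on cosets and charts, preserving the bipartition.

\begin{proposition}\label{prop:tree}
Let $\sigma$ be a side or a vertex of $P$.
\begin{enumerate}
\item[(a)] $U_\sigma$ is finitely generated and virtually free, and $T_\sigma$ is a locally finite tree on which $U_\sigma$ acts with finite stabilizers and finite quotient.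
\item[(b)] The map $F\to U_\sigma$ is injective. For a $\sigma$-cell $\tau$ and $m\in M_\tau$, the map $\gamma\mapsto d(m,\gamma m)$ is an injective homomorphism $G_\tau\to U_\sigma$. Every finite subgroup of $U_\sigma$ is conjugate into $F$ or into the image of one of these homomorphisms.
\item[(c)] An element of $G$ that fixes a pair $(\tau,c)$ is trivial. Given the pair $(\tau,c)$, the map $f\mapsto[\tau,c,f]$ is a bijection from the faces containing $\tau$ to the edges at $[\tau,c]$, and distinct faces give distinct adjacent $F$-vertices.
\item[(d)] Given $w\in U_\sigma$, the edges at $wF$ correspond bijectively to $G\backslash\mathcal M$: the orbit of a frame $m$ of $f$ corresponds to $[\sigma(f),c,f]$, where $c$ is the chart with $c(m)=w$.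
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{A graph of finite groups.} Let $\tau_1,\dots,\tau_r$ represent the orbits of $\sigma$-cells. Choose representatives $f_1,\dots,f_s$ of the orbits of faces such that $\sigma(f_i)=\tau_{k(i)}$ for some $k(i)$, and choose a frame $m_i$ of $f_i$. Then $G_{f_i}\le G_{\tau_{k(i)}}$. For $s\in G_{f_i}$ the element $sm_i$ is a frame of $f_i$, so $sm_i=m_ij_i(s)$ with a unique $j_i(s)\in F$; the map $j_i$ is a homomorphism because the actions commute, and it is injective because $G$ acts freely. Consider the graph of groups with a vertex $*$ carrying $F$, vertices $k=1,\dots,r$ carrying copies of $G_{\tau_k}$, and for each $i$ an edge from $*$ to $k(i)$ carrying $G_{f_i}$. Each $\tau_k$ lies in a face, so there is $i_k$ with $k(i_k)=k$, and the edges $i_k$ form a maximal tree. Let $\mathcal G$ be the fundamental group, with relations $t_ij_i(s)t_i^{-1}=s$ and $t_{i_k}=1$.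

\emph{Coordinates on $M_{\tau_k}$.} If $hf_i$ contains $\tau_k$, then $h\tau_{k(i)}=\sigma(hf_i)=\tau_k$, so $k(i)=k$ and $h\in G_{\tau_k}$. Hence every element of $M_{\tau_k}$ has the form $\gamma m_iu$ with $k(i)=k$, $\gamma\in G_{\tau_k}$, $u\in F$. Here $i$ is unique and $(\gamma,u)$ is unique up to replacing it by $(\gamma s,j_i(s)^{-1}u)$ with $s\in G_{f_i}$. Since $\gamma s\,t_i\,j_i(s)^{-1}u=\gamma t_iu$ in $\mathcal G$, the formula $C_k(\gamma m_iu)=\gamma t_iu$ defines a map $C_k\colon M_{\tau_k}\to\mathcal G$, and $C_k(\gamma m)=\gamma C_k(m)$, $C_k(mu)=C_k(m)u$.

\emph{The isomorphism $U_\sigma\cong\mathcal G$.} Define $\kappa\colon U_\sigma\to\mathcal G$ by $d(gm,gm')\mapsto C_k(m)^{-1}C_k(m')$ for $m,m'\in M_{\tau_k}$ and $g\in G$. For a given pair of frames in $M_\tau$, the element $g$ with $\tau=g\tau_k$ is determined up to right multiplication by $G_{\tau_k}$, and $C_k(\gamma m)^{-1}C_k(\gamma m')=C_k(m)^{-1}C_k(m')$, so the value is well defined. Relation (U1) holds by cancellation, (U2) by construction, and (U3) because $C_k(m)^{-1}C_k(mu)=u$.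

Put $n_k=m_{i_k}$, so $C_k(n_k)=1$. Define $\eta\colon\mathcal G\to U_\sigma$ by $u\mapsto u$ for $u\in F$, by $\gamma\mapsto d(n_k,\gamma n_k)$ for $\gamma\in G_{\tau_k}$, and by $t_i\mapsto d(n_{k(i)},m_i)$. For $m\in M_{\tau_k}$, (U2) and (U1) give
\[
d(m,\gamma m)\,d(m,\gamma'm)=d(m,\gamma m)\,d(\gamma m,\gamma\gamma'm)=d(m,\gamma\gamma'm),
\]
so $\eta$ is a homomorphism on $G_{\tau_k}$. Next $t_{i_k}\mapsto d(n_k,n_k)=1$. For $s\in G_{f_i}$ and $k=k(i)$, the word $t_ij_i(s)$ goes to $d(n_k,m_i)d(m_i,m_ij_i(s))=d(n_k,sm_i)$, and $st_i$ goes to $d(n_k,sn_k)d(sn_k,sm_i)=d(n_k,sm_i)$. So $\eta$ is well defined. The composite $\kappa\eta$ fixes $u$, sends $\gamma$ to $C_k(\gamma n_k)=\gamma$ and $t_i$ to $C_k(m_i)=t_i$. In the other direction,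
\[
\eta(C_k(\gamma m_iu))=d(n_k,\gamma n_k)\,d(\gamma n_k,\gamma m_i)\,d(\gamma m_i,\gamma m_iu)=d(n_k,\gamma m_iu),
\]
that is, $\eta(C_k(m))=d(n_k,m)$, and so $\eta\kappa(d(m,m'))=d(n_k,m)^{-1}d(n_k,m')=d(m,m')$. We identify $U_\sigma$ with $\mathcal G$. Then $U_\sigma$ is finitely generated and virtually free, and $F$ and the $G_{\tau_k}$ embed in it.

\emph{The tree.} A chart $c$ on $\tau_k$ satisfies $c(m')=c(m)C_k(m)^{-1}C_k(m')$, so the charts on $\tau_k$ are the maps $wC_k$, $w\in\mathcal G$. As $wC_k\circ\gamma^{-1}=w\gamma^{-1}C_k$, the classes $[\tau_k,wC_k]$ correspond to the cosets $wG_{\tau_k}$. Every edge has a representative whose face is some $f_i$, hence of the form $(\tau_{k(i)},wC_{k(i)},f_i)$; here $i$ is unique, $w$ is unique up to right multiplication by $G_{f_i}$, and the edge joins $wG_{\tau_{k(i)}}$ to $wC_{k(i)}(m_i)F=wt_iF$. So $T_\sigma$ is the Bass--Serre tree of $\mathcal G$. The vertex stabilizers are the conjugates of $F$ and of the $G_{\tau_k}$, the quotient is finite, and the tree is locally finite because each vertex stabilizer is finite and has finitely many orbits on the edges at the vertex. This proves (a).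

For $m\in M_{\tau_k}$ and $\gamma\in G_{\tau_k}$ we have $d(m,\gamma m)=C_k(m)^{-1}\gamma C_k(m)$, and $d(gm,(g\gamma g^{-1})gm)=d(m,\gamma m)$ by (U2). So the maps in (b) are injective homomorphisms whose images are conjugates of the $G_{\tau_k}$. Finite subgroups fix a vertex, and (b) follows.

If $\gamma$ fixes $(\tau_k,wC_k)$, then $w\gamma^{-1}C_k=wC_k$ and $\gamma=1$; conjugating by $G$ gives the first statement of (c). Hence an edge at $[\tau,c]$ has exactly one representative of the form $(\tau,c,f)$, which is the bijection in (c). The last statement holds because a tree has no double edges. For (d), let $[\tau,c,f]$ be an edge at $wF$. Since $c(mu)=c(m)u$, the chart maps the frames of $f$ bijectively onto $wF$, so there is a unique frame $m$ of $f$ with $c(m)=w$. Conversely $m$ determines $f$, $\tau=\sigma(f)$ and $c$. This bijection between triples and frames commutes with $G$.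
\end{proof}

Now let $v$ be a vertex of $P$ and $e$ a side at $v$. For a chart $c$ on an $e$-edge $\varepsilon$ with end $x$ over $v$, let $c^+\colon M_x\to U_v$ be the unique chart extending $\iota\circ c$. The rules $wF\mapsto\iota(w)F$, $[\varepsilon,c]\mapsto[x,c^+]$, $[\varepsilon,c,f]\mapsto[x,c^+,f]$ define an $\iota$-equivariant map $T_e\to T_v$.

\begin{lemma}\label{lem:subtree}
The maps $T_e\to T_v$ and $\iota\colon U_e\to U_v$ are injective. Regard them as inclusions and let $w,w'\in U_v$.
\begin{enumerate}
\item[(a)] If $w'\notin wU_e$, then $wT_e\cap w'T_e$ is empty or a single vertex.
\item[(b)] If $[x,c]$ is a chart vertex of $wT_e$, there is an $e$-edge $\varepsilon$ at $x$ such that the edges of $wT_e$ at $[x,c]$ are the $[x,c,f]$ with $f\supset\varepsilon$.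
\end{enumerate}
\end{lemma}

\begin{proof}
At an $F$-vertex the map is bijective on edges, since both sets of edges are indexed by $G\backslash\mathcal M$ compatibly, by Proposition~\ref{prop:tree}(d). At $[\varepsilon,c]$ it is the inclusion of the faces at $\varepsilon$ into the faces at $x$, by Proposition~\ref{prop:tree}(c). A locally injective map of trees takes reduced paths to reduced paths, so it is injective. If $\iota(a)=1$, then $aF$ and $F$ have the same image, so $a\in F$, and $a=1$ because $F$ embeds in $U_v$.

(a) The $F$-vertices of $wT_e$ are the cosets $waF$, $a\in U_e$. If $waF=w'a'F$, then $w'\in wU_e$ because $F\le U_e$. So for $w'\notin wU_e$ the intersection is a subtree without $F$-vertices, and it has no edge.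

(b) The vertex is $w[x',c'^+]$ for a unique vertex $[\varepsilon',c']$ of $T_e$, and the edges of $wT_e$ at it are the $[x',wc'^+,f']$ with $f'\supset\varepsilon'$. Take $g\in G$ with $g(x',wc'^+)=(x,c)$ and put $\varepsilon=g\varepsilon'$.
\end{proof}

Theorem~\ref{thm:msqt} needs almost malnormality, and this is where bigons interfere. Call $v$ \emph{good} if no link $\Gamma_x$ with $x$ over $v$ contains a bigon, that is $g_v\ge4$, and \emph{bad} if $g_v=2$. At a bad vertex $2\alpha_v\ge2\pi$, so $\alpha_v\ge\pi$.

\begin{lemma}\label{lem:malnormal}
Let $v$ be a good vertex with sides $e,e'$. The infinite groups among $U_e,U_{e'}$ form an almost malnormal family of quasiconvex subgroups of $U_v$.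
\end{lemma}

\begin{proof}
Write $A=U_e$, $B=U_{e'}$. These groups are finitely generated, hence quasiconvex. We first show that $T_e\cap wT_{e'}$ contains at most one $F$-vertex. Otherwise the geodesic between two $F$-vertices lies in the intersection and begins with two distinct edges $[x,c,f]$, $[x,c,f']$. By Lemma~\ref{lem:subtree}(b), applied to both trees, $e(f)=e(f')$ and $e'(f)=e'(f')$, so $f,f'$ form a bigon in $\Gamma_x$. Hence $T_e\cap wT_{e'}$ is empty or has diameter at most 2.

The group $A\cap wBw^{-1}$ preserves $T_e$ and $wT_{e'}$. For $w\notin A$ the group $A\cap wAw^{-1}$ preserves $T_e$ and $wT_e$, and for $w\notin B$ the group $B\cap wBw^{-1}$ preserves $T_{e'}$ and $wT_{e'}$. In each case the two subtrees have empty or bounded intersection, by the above or Lemma~\ref{lem:subtree}(a). If it is empty, the group fixes the endpoints of the unique shortest path between the subtrees. If not, it fixes the center of the bounded intersection. Point stabilizers in $T_v$ are finite.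
\end{proof}

If $U_e=U_v$ is infinite, the lemma shows that $U_{e'}=U_e\cap U_{e'}$ is finite; the family is $\{U_v\}$, the quotients in Theorem~\ref{thm:msqt} are finite, and the theorem holds trivially. At a bad vertex the lemma can fail: if $G=F=1$ and $f,f'$ form a bigon, then $d_v(f,f')$ is a nontrivial element of the free group $U_v$ lying in $U_e\cap U_{e'}$. Bad vertices are treated separately in Section~\ref{sub:bad}, where $\alpha_v\ge\pi$ makes girth and convexity automatic.

\section{From local data to the embedding}\label{sec:assemble}

Suppose that finite-index normal subgroups $L_\sigma\lhd U_\sigma$ are given for all sides and vertices $\sigma$, such that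
\begin{enumerate}
\item[(C1)] $L_e\cap F=1$ for each side $e$, and $L_v\cap U_e=L_e$ whenever $v$ is an end of $e$.
\end{enumerate}
Then $F$ and the groups $R_\sigma=U_\sigma/L_\sigma$, with the maps induced by $F\to U_e\to U_v$, form a polygon of finite groups $R$. Let $\Lambda_v$ be the coset graph of $(R_v;R_e,R_{e'},F)$ with edges of length $\alpha_v$, and let $\bar d_\sigma(m,m')\in R_\sigma$ be the image of $d_\sigma(m,m')$. For $x$ over $v$ and $m_0\in M_x$ define a map of graphs $\lambda_x\colon\Gamma_x\to\Lambda_v$ by
\[
f\mapsto\bar d_v(m_0,m)F\quad(m\text{ a frame of }f),\qquad \varepsilon\mapsto\bar d_v(m_0,m)R_{\varphi(\varepsilon)}\quad(m\in M_\varepsilon).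
\]
It is well defined by (U1), since $d_v(m,m')$ lies in $F$ for frames of one face and in $U_{\varphi(\varepsilon)}$ for $m,m'\in M_\varepsilon$. Changing $m_0$ composes $\lambda_x$ with a left translation.

\begin{proposition}\label{prop:assemble}
Assume \textup{(C1)} and, for every vertex $v$ of $P$,
\begin{enumerate}
\item[(C2)] the girth of $\Lambda_v$ is at least $2\pi/\alpha_v$;
\item[(C3)] for every $x$ over $v$, the map $\lambda_x$ is injective and its image is $\pi$-convex in $\Lambda_v$.
\end{enumerate}
Then $R$ satisfies the conclusion of Theorem~\ref{thm:main}.
\end{proposition}

\begin{proof}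
By (C2) and Theorem~\ref{thm:dev}, $R$ is non-positively curved. We regard the local groups as subgroups of $\Pi=\pi_1(R)$. In $\Pi$ we have $\bar d_e(m,m')=\bar d_v(m,m')$ for $m,m'\in M_\varepsilon$ with $\varepsilon$ over $e\ni v$, and $\bar d_\sigma(m,mu)=u$. Put $\bar d_P(m,mu)=u$.

\emph{Developing.} We want a map $c\colon\mathcal M\to\Pi$ that is a chart near every cell; the obstruction is monodromy, and it vanishes because $X$ is simply connected. For a cell $\tau$ over $\sigma$, now allowing $\sigma=P$, let $\mathcal T_\tau$ be the set of maps $c_\tau\colon M_\tau\to\Pi$ with $c_\tau(m')=c_\tau(m)\bar d_\sigma(m,m')$. By (U1) such a map is determined by one arbitrary value, so $\Pi$ acts simply transitively on $\mathcal T_\tau$ by left multiplication. If $\tau\subset\tau'$, then $M_{\tau'}\subset M_\tau$, and restriction maps $\mathcal T_\tau$ to $\mathcal T_{\tau'}$ by the identities above. Restriction is $\Pi$-equivariant, hence bijective, and a composite of restrictions is a restriction. So the sets $\mathcal T_\tau$, placed over the barycenters of the cells, and these bijections, placed over the edges of the barycentric subdivision of $X$, define a covering space of $X$. As $X$ is connected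 and simply connected, the covering has a section, and two sections that agree at one cell are equal.

A section is a family $(c_\tau)$ compatible with restriction. The $c_f$ for faces $f$ combine to a map $c\colon\mathcal M\to\Pi$, and $c_\tau=c|_{M_\tau}$ for all $\tau$. So sections are the maps $c$ with
\begin{equation}\label{eq:section}
c(m')=c(m)\,\bar d_\sigma(m,m')\qquad\text{for all }m,m'\in M_\tau,\ \tau\text{ a cell over }\sigma .
\end{equation}
If $c,c'$ are sections, then $c'=wc$ for a unique $w\in\Pi$: choose $w$ so that this holds at one frame, hence on one cell, hence everywhere. Fix a section $c$. For $g\in G$ the map $m\mapsto c(gm)$ satisfies \eqref{eq:section} by (U2) and the commutation of $G$ with $F$. So $c(gm)=\rho(g)c(m)$ for a unique $\rho(g)\in\Pi$, and $c(ghm)=\rho(g)c(hm)=\rho(g)\rho(h)c(m)$ shows that $\rho$ is a homomorphism.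

\emph{The map $\Phi$.} Send a cell $\tau$ over $\sigma$ to the cell $c(m)R_\sigma$, $m\in M_\tau$ (with $R_P=F$), by the isometry compatible with the maps to $P$. The coset does not depend on $m$ by \eqref{eq:section}. If $\tau\subset\tau'$, a frame $m\in M_{\tau'}$ computes both cosets, so incidence is preserved. Thus $\Phi\colon X\to\widetilde R$ is well defined and $\rho$-equivariant, and $\varphi$ is its composition with the projection. Let $x$ be a vertex over $v$ and $m_0\in M_x$. Translation by $c(m_0)^{-1}$ takes $\Phi(x)$ to the vertex $R_v$, whose link is $\Lambda_v$, and takes $\Phi(f)=c(m)F$ to $\bar d_v(m_0,m)F$, and $\Phi(\varepsilon)$ to $\lambda_x(\varepsilon)$ by the same computation. So the map of links at $x$ is $\lambda_x$. By (C3) and Lemma~\ref{lem:convex}, $\Phi$ is an isometric embedding onto a convex subcomplex.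

\emph{Injectivity of $\rho$.} Let $\rho(g)=1$ and let $m$ be a frame of $f$. Then $\Phi(gf)=\Phi(f)$, so $gf=f$ and $gm=mu$ with $u\in F$. Now $c(m)=c(gm)=c(m)u$ gives $u=1$, so $gm=m$, and $g=1$ because $G$ acts freely on $\mathcal M$. This covers elements that act trivially on $X$.
\end{proof}

\begin{remark}[dimension one]\label{rem:dim1}
Let $X$ be a tree with at least one edge, $P$ a segment with ends $v,v'$, and let $G$ act with finite stabilizers and finitely many orbits, preserving a combinatorial map $X\to P$. Let the edges of $X$ play the role of faces. Lemma~\ref{lem:frames}, Definition~\ref{def:U} and Proposition~\ref{prop:tree} apply without change to $\sigma\in\{v,v'\}$. The elements $1\ne u\in F$ and $d_v(m,m')$, for frames $m,m'$ of distinct edges at a vertex over $v$, are finitely many by (U2) and nontrivial by Proposition~\ref{prop:tree}(b),(c). By residual finiteness some finite-index $L_v\lhd U_v$ misses them all, and then also $d_v(m,m')\notin L_vF$, since $d_v(m,m')u=d_v(m,m'u)$. Choose $L_{v'}$ likewise. The proof above gives an equivariant map from $X$ to the Bass--Serre tree of $U_v/L_v*_FU_{v'}/L_{v'}$ that is locally injective, hence injective, and an embedding of $G$. No compatibility,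 girth or convexity condition arises.
\end{remark}

It remains to find the $L_\sigma$. To obtain the sharp angles at the same time, fix for each vertex $v$ an even integer $q_v$: put $q_v=g_v$ if $g_v<\infty$, and let $q_v\ge4$ be any even integer with $q_v\alpha_v\ge2\pi$ if $g_v=\infty$. Then $q_v\alpha_v\ge2\pi$ always, $q_v\ge4$ for good $v$, $q_v=2$ for bad $v$, and embedded cycles in the links $\Gamma_x$ over $v$ have at least $q_v$ edges.

\begin{proposition}\label{prop:local}
There are finite-index normal subgroups $L_\sigma\lhd U_\sigma$ satisfying \textup{(C1)} and \textup{(C3)} such that $\Lambda_v$ has girth at least $q_v$ for every $v$.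
\end{proposition}

The proof occupies Sections~\ref{sec:compat}--\ref{sec:vertex}.

\section{Compatible finite quotients}\label{sec:compat}

Condition (C1) links all the choices: $L_e$ must be cut out by a normal subgroup of finite index at both ends of $e$, and shrinking $L_v$ to suit one side changes its trace on the other side, and so on around $P$. We avoid this circle by a canonical family of subgroups that depends on one integer $N$ and is compatible with all inclusions $U_e\le U_v$ at once.

Call a homomorphism $\psi\colon U_\sigma\to\operatorname{Sym}(\Omega)$, with $\Omega$ a finite nonempty set, \emph{of free type} if every finite subgroup of $U_\sigma$ acts freely on $\Omega$; its \emph{degree} is $|\Omega|$. Let $K_N(U_\sigma)$ be the intersection of the kernels of all homomorphisms of free type and degree $N$ (and $U_\sigma$ if there is none). It is normal, and of finite index because a finitely generated group has finitely many homomorphisms to a given finite group. It is torsion-free as soon as one homomorphism of free type and degree $N$ exists. The restriction to free type is what makes extension possible: two free actions of a finite group on sets of the same size are isomorphic.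

\begin{lemma}[depth]\label{lem:depth}
For each finite-index subgroup $H\le U_\sigma$ there is an integer $N_H$ such that for all multiples $N$ of $N_H$, homomorphisms of free type and degree $N$ exist and $K_N(U_\sigma)\subset H$.
\end{lemma}

\begin{proof}
Let $H'$ be the normal core of the intersection of $H$ with a free subgroup of finite index, and $N_H=|U_\sigma/H'|$. Let $U_\sigma$ act by left translation on $N/N_H$ copies of $U_\sigma/H'$. An element with a fixed point lies in the torsion-free normal subgroup $H'$, so the action is of free type, and its kernel is $H'\subset H$.
\end{proof}

\begin{lemma}[compatibility]\label{lem:compat}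
Let $e$ be a side at $v$. If $|G_x|$ divides $N$ for all vertices $x$ over $v$, then $K_N(U_v)\cap U_e=K_N(U_e)$.
\end{lemma}

\begin{proof}
Homomorphisms of free type of $U_v$ restrict to homomorphisms of free type of $U_e$, which gives $\supseteq$. For $\subseteq$ we extend a given $\psi\colon U_e\to\operatorname{Sym}(\Omega)$ of free type and degree $N$ to a homomorphism $\hat\psi$ of free type of $U_v$. The plan is to attach a set $\Omega_x$ to each $x$ over $v$ and a bijection $b_m\colon\Omega_x\to\Omega$ to each $m\in M_x$, and to send $d_v(m,m')$ to the change of coordinates $b_mb_{m'}^{-1}$.

For an $e$-edge $\varepsilon$ let $\Omega_\varepsilon$ be the set of maps $p\colon M_\varepsilon\to\Omega$ with $p(m)=\psi(d_e(m,m'))p(m')$ for all $m,m'$. For $m\in M_\varepsilon$ the evaluation $\operatorname{ev}_m\colon\Omega_\varepsilon\to\Omega$ is bijective; by (U1) its inverse sends $\omega$ to $m'\mapsto\psi(d_e(m',m))\omega$. In particular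
\begin{equation}\label{eq:ev}
\operatorname{ev}_m\operatorname{ev}_{m'}^{-1}=\psi(d_e(m,m'))\qquad(m,m'\in M_\varepsilon).
\end{equation}
By (U2), $(gp)(m)=p(g^{-1}m)$ defines bijections $g\colon\Omega_\varepsilon\to\Omega_{g\varepsilon}$, and $\operatorname{ev}_{gm}=\operatorname{ev}_m\circ g^{-1}$. The group $G_\varepsilon$ acts freely on $\Omega_\varepsilon$. Indeed, if $g\in G_\varepsilon$ and $gp=p$, then $p(m)=\psi(d_e(m,g^{-1}m))p(g^{-1}m)=\psi(d_e(m,g^{-1}m))p(m)$. The element $d_e(m,g^{-1}m)$ lies in a finite subgroup and has a fixed point, so it is trivial, and $g=1$ by Proposition~\ref{prop:tree}(b).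

For each representative $x_0$ of an orbit of vertices over $v$ choose a free $G_{x_0}$-set $\Omega'$ with $N$ elements, which exists as $|G_{x_0}|$ divides $N$. Let $\Omega_x$, for $x$ in the orbit, be the fiber over $x$ of the induced $G$-set $G\times_{G_{x_0}}\Omega'\to Gx_0$. Then $|\Omega_x|=N$, elements $g\in G$ map $\Omega_x$ bijectively to $\Omega_{gx}$, and $G_x$ acts freely on $\Omega_x$. If $x$ is the end over $v$ of $\varepsilon$, then $G_\varepsilon\le G_x$, and $\Omega_\varepsilon$, $\Omega_x$ are free $G_\varepsilon$-sets with $N$ elements. Choose a $G_\varepsilon$-isomorphism $\beta_\varepsilon\colon\Omega_\varepsilon\to\Omega_x$ for one $\varepsilon$ in each orbit and put $\beta_{g\varepsilon}=g\beta_\varepsilon g^{-1}$, which is well defined by $G_\varepsilon$-equivariance.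

For a frame $m$ of $f$ put $b_m=\operatorname{ev}_m\beta_{e(f)}^{-1}\colon\Omega_{v(f)}\to\Omega$. Then $b_{gm}=\operatorname{ev}_mg^{-1}\,g\beta_{e(f)}^{-1}g^{-1}=b_mg^{-1}$. Set $\hat\psi(d_v(m,m'))=b_mb_{m'}^{-1}$ for $m,m'\in M_x$. Relation (U1) holds by cancellation and (U2) because $b_{gm}b_{gm'}^{-1}=b_mg^{-1}gb_{m'}^{-1}$. For $m,m'\in M_\varepsilon$ the maps $\beta_\varepsilon$ cancel and \eqref{eq:ev} gives $b_mb_{m'}^{-1}=\psi(d_e(m,m'))$. In particular $b_mb_{mu}^{-1}=\psi(u)$ does not depend on $m$, which is (U3). So $\hat\psi$ is a homomorphism extending $\psi$. For $1\ne\gamma\in G_x$ and $m\in M_x$, the permutation $\hat\psi(d_v(m,\gamma m))=b_m\gamma b_m^{-1}$ has no fixed point, and $F$ acts freely through $\psi$. By Proposition~\ref{prop:tree}(b), $\hat\psi$ is of free type.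
\end{proof}

We now choose $N$. For a good vertex $v$ and a side $e$ at $v$ with $U_e$ infinite, let $\dot U_e^{\,v}\lhd U_e$ be the subgroup given by Theorem~\ref{thm:msqt} for $U_v$ and the family of Lemma~\ref{lem:malnormal}.

\begin{lemma}\label{lem:N}
There is an integer $N$ such that the groups $K_\sigma=K_N(U_\sigma)$ satisfy:
\begin{enumerate}
\item[(N1)] each $K_\sigma$ is torsion-free, and $K_v\cap U_e=K_e$ whenever $v$ is an end of $e$;
\item[(N2)] $K_e\subset\dot U_e^{\,v}$ whenever the latter group is defined;
\item[(N3)] for each side $e$, $K_e\backslash T_e$ is a finite connected graph of girth at least $8$;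
\item[(N4)] if $v$ is bad, $x$ is over $v$ and $m,m'\in M_x$ are frames of distinct faces $f,f'$, then $d_v(m,m')\notin K_vF$; and if $e$ is a side at $v$ with $e(f)\ne e(f')$, then $d_v(m,m')\notin K_vU_e$.
\end{enumerate}
\end{lemma}

\begin{proof}
We list finitely many finite-index subgroups $H\le U_\sigma$ and let $N$ be a common multiple of the numbers $N_H$ and of the finitely many numbers $|G_x|$. Including $H=U_\sigma$ for all $\sigma$ gives (N1), by Lemmas~\ref{lem:depth} and~\ref{lem:compat}, and including the $\dot U_e^{\,v}$ gives (N2).

For (N3), let $S$ be the set of nontrivial elements of $U_e$ that move by at most $7$ one of finitely many orbit representatives of vertices of $T_e$. It is finite since $T_e$ is locally finite with finite stabilizers. Include a finite-index $H$ disjoint from $S$, which exists by residual finiteness. The normal subgroup $K_e\subset H$ contains no conjugate of an element of $S$, so its nontrivial elements move every vertex by at least $8$. Thus $T_e\to K_e\backslash T_e$ is a covering of a finite graph. An embedded cycle with $\ell$ edges lifts to a reduced path from some $y$ to $hy$, $h\in K_e$; in a tree this path realizes the distance $\ell\ge1$, so $h\ne1$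 and $\ell\ge8$.

For (N4), only finitely many elements $d=d_v(m,m')$ occur, by (U2) and the finiteness of $G\backslash\mathcal M$ and of the $M_x$. Consider the chart $c=d_v(m,\cdot)$ on $x$. The edges $[x,c,f]$ and $[x,c,f']$ join $[x,c]$ to $F$ and $dF$, which are distinct by Proposition~\ref{prop:tree}(c); so $d\notin F$. If $d\in U_e$, then $F$ and $dF$ lie in $T_e$, hence so does the geodesic formed by these two edges, and Lemma~\ref{lem:subtree}(b) gives $e(f)=e(f')$. So $d\notin U_e$ when $e(f)\neq e(f')$. The subgroups $F$ and $U_e$ are finitely generated, hence separable: there is a finite-index $H$ containing $F$, respectively $U_e$, but not $d$. Include it; then $K_vF$, respectively $K_vU_e$, is contained in $H$.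
\end{proof}

We fix this $N$ and put $L_e=K_e$ for all sides $e$; then $L_e\cap F=1$ by (N1). The edge groups are now final.

\section{The cone complex at a good vertex}\label{sec:cone}

The choice $L_v=K_v$ satisfies (C1), but it gives no hold on the girth of $\Lambda_v$. The girth condition concerns alternating products of elements of $U_e/K_e$ and $U_{e'}/K_{e'}$, and the number of these products grows with $N$, so it cannot be arranged by excluding a fixed finite set as in Lemma~\ref{lem:N}. We proceed in two steps. First we pass to the largest quotient $\bar U$ of $U_v$ in which $K_e$ and $K_{e'}$ die, and prove girth and convexity for its coset graph by CAT(0) geometry. Then, with the edge groups finite and fixed, the conditions involve only finitely many conjugacy classes of $\bar U$, and residual finiteness of $\bar U$ yields a finite quotient. The role of $K_v$ is to certify that $U_e/K_e$ and $U_{e'}/K_{e'}$ embed in $\bar U$.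

Fix a good vertex $v$ with sides $e,e'$ and write $U=U_v$, $A=U_e$, $B=U_{e'}$, $T=T_v$, $q=q_v$, $\alpha=\alpha_v$, and
\[
\theta=\frac{2\pi}{q}\le\min\Bigl(\alpha,\frac\pi2\Bigr),\qquad\beta=\frac{\pi-\theta}{2}\in\Bigl[\frac\pi4,\frac\pi2\Bigr).
\]

\subsection{Coning off the links}

The cycles that the coset graph of $(U;A,B,F)$ cannot avoid are those of the links $\Gamma_x$, one copy for each chart. We cone off these copies. Let $\hat Z$ be the 2-complex with the following cells.
\begin{itemize}
\item Vertices: the \emph{base vertices} $U/A\sqcup U/B$ and the \emph{apexes} $[x,c]$, which are the chart vertices of $T$.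
\item \emph{Base edges}: the cosets $wF$, joining $wA$ to $wB$.
\item \emph{Legs}: the $G$-classes $[x,c,\varepsilon]$ with $\varepsilon$ an edge of $X$ at $x$, joining $[x,c]$ to $c(m)A$ if $\varepsilon$ is over $e$ and to $c(m)B$ if $\varepsilon$ is over $e'$, where $m\in M_\varepsilon$. The coset does not depend on $m$, since $d_v(m,m')\in U_{\varphi(\varepsilon)}$ for $m,m'\in M_\varepsilon$.
\item Triangles: the edges $[x,c,f]$ of $T$, with apex $[x,c]$, base $c(m)F$ for $m$ a frame of $f$, and legs $[x,c,e(f)]$, $[x,c,e'(f)]$.
\end{itemize}
See Figure~\ref{fig:cone}. Every cell lies in a triangle: base edges because $T$ has edges at every $F$-vertex, legs and apexes because every cell of $X$ lies in a face. The three vertices of a triangle have three different types, so closed triangles are embedded and the open star of a vertex is the open cone on its link. The group $U$ acts preserving types, with finitely many orbits of cells, and the stabilizer of a cell fixes it pointwise. The stabilizers of base edges and apexes are vertex stabilizers of $T$, and legs and triangles have an apex, so only the stabilizers $wAw^{-1}$, $wBw^{-1}$ of base vertices can be infinite.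

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!12] (0,2.2) -- (-3,0) -- (3,0) -- cycle;
\draw[very thick] (-3,0) -- (3,0);
\draw (0,2.2) -- (-3,0);
\draw (0,2.2) -- (-1,0);
\draw (0,2.2) -- (1,0);
\draw (0,2.2) -- (3,0);
\draw[dashed] (0,2.2) -- (-2,0);
\draw[dashed] (0,2.2) -- (0,0);
\draw[dashed] (0,2.2) -- (2,0);
\fill (0,2.2) circle (2pt) node[above] {$[x,c]$};
\fill (-3,0) circle (2.5pt) node[below=3pt] {$wA$};
\filldraw[fill=white] (-1,0) circle (2.5pt) node[below=3pt] {$wB$};
\fill (1,0) circle (2.5pt) node[below=3pt] {$wbA$};
\filldraw[fill=white] (3,0) circle (2.5pt) node[below=3pt] {$wbaB$};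
\node[below=3pt] at (-2,0) {$w$};
\node[below=3pt] at (0,0) {$wb$};
\node[below=3pt] at (2,0) {$wba$};
\end{tikzpicture}
\caption{The star of an apex $[x,c]$ of $\hat Z$ when $X$ consists of three squares $f_1,f_2,f_3$ in a row around $x$ (Example~\ref{ex:three}; $F=1$, $A=\langle a\rangle$, $B=\langle b\rangle$, $c(f_1)=w$). The thick base edges $w$, $wb$, $wba$ form a copy of the link $\Gamma_x$ in the coset graph, the thin lines are legs, and the dashed segments are the edges of the tree $T$ at $[x,c]$.}
\label{fig:cone}
\end{figure}

\begin{lemma}\label{lem:hatZ}
The link of $[x,c]$ in $\hat Z$ is $\Gamma_x$. The link of the vertex $A$ is $A$-equivariantly isomorphic to $T_e$, with base edges corresponding to $F$-vertices and legs to chart vertices, and the same holds for $B$ and $T_{e'}$. The complement $W$ of the base vertices in $\hat Z$ is contractible.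
\end{lemma}

\begin{proof}
By Proposition~\ref{prop:tree}(c), a leg or triangle at $[x,c]$ has exactly one representative beginning with the pair $(x,c)$. So legs and triangles at $[x,c]$ correspond to edges and faces of $X$ at $x$, with the same incidence.

The base edges at $A$ are the $wF$ with $w\in A$, the $F$-vertices of $T_e$. A leg $[x,c,\varepsilon]$ ends at $A$ if and only if $\varepsilon$ is over $e$ and $c(M_\varepsilon)\subset A$; then $c|_{M_\varepsilon}$ is a chart on $\varepsilon$. Conversely a chart $c'$ on $\varepsilon$ determines $x$ and $c=c'^+$. This correspondence commutes with $G$, so legs at $A$ correspond to chart vertices of $T_e$. A triangle $[x,c,f]$ at $A$ corresponds in the same way to the edge $[e(f),c|_{M_{e(f)}},f]$ of $T_e$, whose ends correspond to the base and to the leg $[x,c,e(f)]$. Exchanging $(A,e)$ with $(B,e')$ gives the statement for $B$.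

In a triangle use barycentric coordinates $(s;t,t')$, with $s$ for the apex, and put $\mu=\min(t,t')$ and $r(s;t,t')=(s;\mu,\mu)/(s+2\mu)$. The denominator vanishes only at the two base vertices. Off these, $r$ is continuous, sends points of the legs to the apex and points of the base to its midpoint, and fixes the segment $t=t'$ pointwise. The straight-line homotopy from the identity to $r$ preserves legs and base. It avoids the base vertices, which are extreme points of the triangle and do not lie in the image of $r$. On a leg or a base it does not depend on the triangle. So these homotopies give a deformation retraction of $W$ onto the union of the segments from apexes to midpoints of bases. This union is a graph with one vertex for each apex and each coset $wF$ and one edge for each triangle; it is the tree $T$.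
\end{proof}

\subsection{The quotient is CAT(0)}

Let $\mathcal N=\langle\!\langle K_e\cup K_{e'}\rangle\!\rangle\lhd U$, $\bar U=U/\mathcal N$ and $Z=\mathcal N\backslash\hat Z$. By (N1), $K_e$ and $K_{e'}$ lie in the normal subgroup $K_v$, so $\mathcal N\subset K_v$. Hence $\mathcal N$ is torsion-free, and $K_e\subset\mathcal N\cap A\subset K_v\cap A=K_e$; the same argument applies to $B$. Thus
\begin{equation}\label{eq:NA}
\mathcal N\cap A=K_e,\qquad\mathcal N\cap B=K_{e'} .
\end{equation}
Being torsion-free, $\mathcal N$ acts freely on the cells other than base vertices. The stabilizer of $wA$ in $\mathcal N$ is $w(\mathcal N\cap A)w^{-1}=wK_ew^{-1}$. So the links of $Z$ are the graphs $\Gamma_x$ at apexes and the graphs $K_e\backslash T_e$, $K_{e'}\backslash T_{e'}$ at base vertices. All are finite, so $Z$ is locally finite. The group $\bar U$ acts on $Z$ with finitely many orbits of cells and with finite stabilizers, those of base vertices being conjugates of $A/K_e$ and $B/K_{e'}$.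

Metrize each triangle of $Z$ as the Euclidean triangle with legs of length 1, apex angle $\theta$ and base angles $\beta$. The apex angle is not $\alpha$, which may exceed $\pi$. We take the smallest angle for which cycles with $q$ edges have length $2\pi$, because a smaller apex angle forces a larger girth in Lemma~\ref{lem:girth}.

\begin{proposition}\label{prop:Z}
$Z$ is CAT(0).
\end{proposition}

\begin{proof}
Embedded cycles in links have length at least $q\theta=2\pi$ at apexes and, by (N3), at least $8\beta\ge2\pi$ at base vertices. The complex $\hat Z$ is connected since $W$ is, and so is $Z$. By (F1) it remains to show that $Z$ is simply connected.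

Let $W_0=\mathcal N\backslash W$, the complement of the base vertices in $Z$. Fix an apex $p$ of $\hat Z$ with image $\bar p$. A loop at $\bar p$ is homotopic to an edge loop. Where this passes through a base vertex $y$, replace a short arc through $y$ by a path with the same ends in the punctured open star of $y$, which is path connected because the link of $y$ is connected. The open star is contractible, so the homotopy class is unchanged. Hence $\pi_1(W_0,\bar p)\to\pi_1(Z,\bar p)$ is onto.

Since $W$ is contractible and $\mathcal N$ permutes its open cells freely, $W\to W_0$ is the universal covering and $\pi_1(W_0,\bar p)=\mathcal N$. This group is generated by the elements $h$ of the subgroups $wK_ew^{-1}$ and $wK_{e'}w^{-1}$, $w\in U$. Let $h\in wK_ew^{-1}$. The punctured open star $S$ of $wA$ in $\hat Z$ is path connected and $h$-invariant. Choose $y\in S$, a path $\zeta$ in $W$ from $p$ to $y$ and a path $\delta$ in $S$ from $y$ to $hy$. The path $\zeta$, then $\delta$, then $h\zeta$ backward, runs from $p$ to $hp$, so its projection represents $h$. The projection of $\delta$ is a loop in the open star of a vertex of $Z$, hence null-homotopic in $Z$, and so $h$ dies in $\pi_1(Z,\bar p)$. The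 case of $K_{e'}$ differs only in replacing $wA$ by $wB$.
\end{proof}

By (F2) and (F3) the edges of $Z$ are geodesics, so distinct edges do not have the same pair of endpoints. Let $\bar\Lambda\subset Z$ be the graph formed by the base edges. For an apex $z$ let $\Gamma_z\subset\bar\Lambda$ be the union of the bases of the triangles with apex $z$; each vertex of $\Gamma_z$ is joined to $z$ by a leg.

\begin{lemma}\label{lem:Gammaz}
Let $z$ be the image of $[x,c]$. The map $\Gamma_x\to\Gamma_z$ sending $\varepsilon$ to the base vertex of the leg $[x,c,\varepsilon]$ and $f$ to the base of the triangle $[x,c,f]$ is an isomorphism.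
\end{lemma}

\begin{proof}
It is onto by definition. Distinct edges $\varepsilon$ give distinct legs at $z$, whose other ends are distinct. If $f\ne f'$ gave the same base, then by injectivity on vertices they would have the same ends in $\Gamma_x$, and $v$ is good.
\end{proof}

The next two lemmas apply Lemma~\ref{lem:anglesum} to polygons made of edges of $Z$. The link at a base vertex is bipartite, base edges against legs, with edges of length $\beta$. So two distinct base edges at a vertex make an angle of at least $2\beta=\pi-\theta$.

\begin{lemma}\label{lem:girth}
The graph $\bar\Lambda$ has girth at least $q$.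
\end{lemma}

\begin{proof}
Consider an embedded cycle with $\ell$ edges. The graph is bipartite and has no bigon, so $\ell\ge3$. The cycle is a geodesic polygon with distinct vertices, so $\ell(\pi-\theta)\le(\ell-2)\pi$, that is $\ell\theta\ge2\pi$, that is $\ell\ge q$.
\end{proof}

\begin{lemma}\label{lem:excursion}
Let $y_0,\dots,y_\ell$ $(\ell\ge1)$ be the distinct vertices of an embedded path in $\bar\Lambda$ with $y_0,y_\ell\in\Gamma_z$ and no edge in $\Gamma_z$. Then $\ell\theta\ge\pi$.
\end{lemma}

\begin{proof}
The polygon $z,y_0,\dots,y_\ell$ has $\ell+2\ge3$ distinct vertices and its sides are edges of $Z$. At $y_i$ with $0<i<\ell$ the angle is at least $\pi-\theta$. At $y_0$ the link distance between the leg $y_0z$ and the base edge $y_0y_1$ is infinite or an odd multiple of $\beta$. It is not $\beta$, for then both would lie in one triangle, with apex $z$ and base $y_0y_1\subset\Gamma_z$. So the angle at $y_0$ is at least $\min(\pi,3\beta)$, and by symmetry so is the angle at $y_\ell$. Discarding the angle at $z$,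
\[
2\min(\pi,3\beta)+(\ell-1)(\pi-\theta)\le\ell\pi .
\]
If $3\beta\le\pi$, the left side is $(\ell+2)(\pi-\theta)$, so $\ell\theta\ge2\pi-2\theta\ge\pi$, as $\theta\le\pi/2$. If $3\beta>\pi$, the inequality reads $(\ell+1)\pi-(\ell-1)\theta\le\ell\pi$, so $(\ell-1)\theta\ge\pi$.
\end{proof}

\section{The vertex groups}\label{sec:vertex}

\subsection{Good vertices}

Keep the notation of Section~\ref{sec:cone}. We need finite quotients of $\bar U$ that are faithful on a large ball of $Z$. In Example~\ref{ex:three}, $\bar U$ is the free product of $A/K_e$ and $B/K_{e'}$, which is virtually free. One more square changes the situation.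

\begin{example}[four squares]\label{ex:four}
Let $X=[-1,1]^2$ with $P$, $\varphi$, $v$, $e$, $e'$, $f_1,f_2,f_3$ as in Example~\ref{ex:three}, $f_4=[0,1]\times[-1,0]$ and $G=F=1$. Then $A$ is free on $a_1=d(f_4,f_1)$, $a_2=d(f_2,f_3)$, and $B$ is free on $b_1=d(f_1,f_2)$, $b_2=d(f_3,f_4)$. The group $U$ is free on $a_1,b_1,a_2$, and $a_1b_1a_2b_2=d(f_4,f_4)=1$; thus $U=(A*B)/\langle\!\langle a_1b_1a_2b_2\rangle\!\rangle$. So $\bar U$ is the quotient of the free product of the finite groups $A/K_e$ and $B/K_{e'}$ by the normal closure of $a_1b_1a_2b_2$, and the presentation no longer exhibits finite quotients. Theorem~\ref{thm:msqt} supplies them.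
\end{example}

The group $\bar U$ is residually finite. Indeed, if $A$ is finite then the torsion-free group $K_e$ is trivial and does not contribute to $\mathcal N$, and the same holds for $B$. If both are finite, $\bar U=U$ is virtually free. Otherwise Theorem~\ref{thm:msqt} applies by Lemma~\ref{lem:malnormal} and (N2).

Distances between vertices of $Z$ are now counted as numbers of edges in the 1-skeleton. Since $Z$ is locally finite and $\bar U$ acts with finite stabilizers and finitely many orbits, only finitely many conjugacy classes of $\bar U$ move some vertex by at most $q$. By residual finiteness there is a finite-index $\bar L\lhd\bar U$ whose nontrivial elements move every vertex by more than $q$. Let $L_v\lhd U$ be its preimage. An element of $L_v\cap A$ fixes the image of the vertex $A$, so it is trivial in $\bar U$; by \eqref{eq:NA}, $L_v\cap A=\mathcal N\cap A=K_e$, and in the same way $L_v\cap B=K_{e'}$. So (C1) holds at $v$. As $L_v$ is normal, the vertices and edges of $\Lambda_v$ are the double cosets $L_v\backslash U/A$, $L_v\backslash U/B$ and $L_v\backslash U/F$. Hence $\Lambda_v=\bar L\backslash\bar\Lambda$, and $\bar\Lambda\to\Lambda_v$ is a covering because $\bar L$ acts freely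 on vertices and preserves their types.

\begin{lemma}\label{lem:good}
For good $v$, the graph $\Lambda_v$ has girth at least $q_v$ and \textup{(C3)} holds at $v$.
\end{lemma}

\begin{proof}
\emph{Girth.} An embedded cycle with $\ell<q$ edges in $\Lambda_v$ lifts to a path in $\bar\Lambda$ from some $y$ to $hy$, $h\in\bar L$. Then $h$ moves $y$ by less than $q$, so $h=1$ and the lift is an embedded cycle with fewer than $q$ edges, contradicting Lemma~\ref{lem:girth}.

\emph{Injectivity.} Let $x$ be over $v$, $m_0\in M_x$, $c=d_v(m_0,\cdot)$, and let $z$ be the image of $[x,c]$. Comparing the definitions, $\lambda_x$ is the composition of the isomorphism $\Gamma_x\to\Gamma_z$ of Lemma~\ref{lem:Gammaz} with $\bar\Lambda\to\Lambda_v$. If $y$ and $hy$ are vertices of $\Gamma_z$ with $h\in\bar L$, both are adjacent to $z$, so $h$ moves $y$ by at most $2$ and $h=1$. If $E$ and $hE$ are edges of $\Gamma_z$, apply this to an endpoint of $E$.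

\emph{Convexity.} Let $\Gamma$ be the image of $\Gamma_z$ in $\Lambda_v$, and suppose that there is an excursion from $\Gamma$ with $\ell\ge1$ edges and $\ell\alpha<\pi$. Then $\ell<\pi/\alpha\le\pi/\theta=q/2$. Lift it to a reduced path $y_0,\dots,y_\ell$ in $\bar\Lambda$ with $y_0\in\Gamma_z$. Its end lies in $h\Gamma_z=\Gamma_{hz}$ for some $h\in\bar L$, so $h$ moves $z$ by at most $\ell+2<q/2+2\le q$. Hence $h=1$ and $y_\ell\in\Gamma_z$. No edge of the lift lies in $\Gamma_z$. The vertices $y_i$ are distinct: if $y_i=y_j$ with $j-i>0$ minimal, the subpath between them would be an embedded cycle with at most $\ell<q$ edges. Lemma~\ref{lem:excursion} gives $\ell\alpha\ge\ell\theta\ge\pi$, a contradiction.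
\end{proof}

\subsection{Bad vertices}\label{sub:bad}

For bad $v$ put $L_v=K_v$. By (N1), (C1) holds at $v$. The graph $\Lambda_v$ is bipartite, so its girth is at least $2=q_v$. An excursion contains a full edge, so its length is at least $\alpha_v\ge\pi$, and every subgraph is $\pi$-convex. For the injectivity of $\lambda_x$, let $m,m'\in M_x$ be frames of $f,f'$. Since $d_v(m_0,m)^{-1}d_v(m_0,m')=d_v(m,m')$, the faces $f$ and $f'$ have the same image if and only if $d_v(m,m')\in K_vF$, and for a side $e$ at $v$ the edges $e(f)$ and $e(f')$ have the same image if and only if $d_v(m,m')\in K_vU_e$. Every edge at $x$ lies in a face, so (N4) says that $\lambda_x$ is injective on edges and on vertices of each type. Together with Lemma~\ref{lem:good}, this proves Proposition~\ref{prop:local}.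

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:pure} we may assume that every cell lies in a face. Proposition~\ref{prop:local} gives subgroups $L_\sigma$ with (C1) and (C3), and (C2) holds because the girth of $\Lambda_v$ is at least $q_v\ge2\pi/\alpha_v$. Apply Proposition~\ref{prop:assemble}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $R$ be any polygon of finite groups satisfying the conclusion of Theorem~\ref{thm:main} and let $g_v<\infty$. A link of $X$ over $v$ containing a cycle with $g_v$ edges is a subgraph of the link of $\widetilde R$ at a vertex over $v$. So the coset graph at $v$ has girth at most $g_v$, and the angle is at least $2\pi/g_v$.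

The polygon $R$ constructed above has angle at most $2\pi/q_v$ at $v$, and the reduction of Lemma~\ref{lem:pure} does not change $g_v$. If $g_v<\infty$, then $q_v=g_v$ and the angle equals $2\pi/g_v$. If $g_v=\infty$, then $q_v$ may be taken as large as we wish. For the last statement, the hypothesis says that $g_v\alpha_v>2\pi$ whenever $g_v<\infty$, and when $g_v=\infty$ we choose $q_v$ with $q_v\alpha_v>2\pi$.
\end{proof}

\begin{remark}[the hypotheses]
Finite stabilizers and finitely many orbits make $U_\sigma$ the fundamental group of a finite graph of finite groups; this gives residual finiteness, separability, the finite index of $K_N(U_\sigma)$ and the hypotheses of Theorem~\ref{thm:msqt}. The link condition in $X$ gives $q_v\alpha_v\ge2\pi$, which is used for (C2), for $\theta\le\alpha_v$ at good vertices and for $\alpha_v\ge\pi$ at bad ones. Without it, Theorem~\ref{thm:main} fails at the level of links, since a cycle of length less than $2\pi$ cannot embed in a link of a CAT(0) complex $\widetilde R$. Simple connectivity of $X$ is used to develop the frames in Proposition~\ref{prop:assemble}. Convexity of $P$ is not used.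
\end{remark}

\begin{thebibliography}{9}

\bibitem{AGM}
Agol, Groves and Manning, \emph{Forum Math. Pi} 4 (2016), e1.

\bibitem{BH}
Bridson and Haefliger, \emph{Metric Spaces of Non-Positive Curvature}.

\bibitem{Embed}
\emph{Embedding theorems for non-positively curved polygons of finite groups}, \texttt{http://www.math.sjsu.edu/\textasciitilde hsu/pdf/embed.pdf}.

\bibitem{Wise}
Wise, \emph{The Structure of Groups with a Quasiconvex Hierarchy}, Ann. of Math. Stud. 209.

\end{thebibliography}
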